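\title{Almost all Boolean functions have threshold order at most $\lceil n/2\rceil$}

\begin{abstract}
The threshold order of a Boolean function $f:\{0,1\}^n\to\{0,1\}$ is the least degree of a real polynomial that is positive exactly where $f=1$. We prove that almost all Boolean functions of $n$ variables have threshold order at most $\lceil n/2\rceil$; together with the known lower bound $\lfloor n/2\rfloor$, this proves a conjecture of Wang and Williams. More precisely, the fraction of functions of order greater than $D$ is $2^{-(1+O(n^{-2}))2^{D+1}}$, uniformly for $\lceil n/2\rceil\le D\le n-1$. The proof reduces the problem to showing that a random half of the cube almost never carries a nonzero word of a Reed--Muller code of rate slightly below $1/2$. Light words are counted; heavy words are excluded by an area theorem and a sharp-threshold inequality for $GL_n(\mathbb F_2)$-invariant events.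
\end{abstract}

\section{Introduction}

Let $f:\{0,1\}^n\to\{0,1\}$ be a Boolean function. A real polynomial $q(x_1,\dots,x_n)$ is a \emph{polynomial separator} for $f$ if, for every $x\in\{0,1\}^n$, we have $f(x)=1$ if and only if $q(x)>0$. The surface $q=0$ then separates the positive examples of $f$ from its negative examples. The \emph{threshold order} $\operatorname{ord}(f)$ is the least degree of a separator. A property holds for \emph{almost all} Boolean functions of $n$ variables if the fraction of the $2^{2^n}$ functions that have it tends to $1$ as $n\to\infty$.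

The constant functions have order $0$. The functions of order at most $1$ are those whose positive examples are cut off by a hyperplane; the conjunction, separated by $x_1+\dots+x_n-n+\frac12$, is one of them. On the cube $x_i^2=x_i$, so only the monomials $x_S=\prod_{i\in S}x_i$ matter. There are $N=2^n$ of them and they span the indicator of every point, so they form a basis of the space of real functions on the cube. Hence every $f$ has order at most $n$, and the polynomials of degree at most $D$ define a space of functions of dimension $m=\binom n{\le D}=\sum_{i\le D}\binom ni$.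

Which order should a typical function have? Send each point $x$ to the vector $\nu(x)=(x_S)_{|S|\le D}\in\{0,1\}^m$; a polynomial of degree at most $D$ is a linear functional on $\mathbb R^m$ evaluated at these $N$ vectors. If the vectors were in general position (any $m$ of them linearly independent), the argument of Section~\ref{sec:reduction} would show that the fraction of functions of order at most $D$ is at least the probability that a uniformly random subset of the cube has fewer than $m$ points. This probability passes from nearly $0$ to nearly $1$ as $m$ crosses $N/2$, within a window of width about $\sqrt N$. By the symmetry of the binomial coefficients, $m<N/2$ for $D<(n-1)/2$, and $m=N/2$ for $n$ odd and $D=(n-1)/2$, while for $D=\lceil n/2\rceil$ the dimension $m$ exceeds $N/2$ by at least $N/(2\sqrt{2n})$, far more than $\sqrt N$; see \eqref{eq:gap}. One therefore guesses that the typical order is $n/2$, rounded one way or the other.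

Wang and Williams conjectured that almost every Boolean function of $n$ variables has threshold order between $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$. It is known that almost all functions have order at least $\lfloor n/2\rfloor$, and that for odd $n$ at most half of all functions have order $\lfloor n/2\rfloor$. The remaining part of the conjecture, posed in \cite{source}, asks whether almost all functions have order at most $\lceil n/2\rceil$. We prove that they do.

\begin{theorem}\label{thm:main}
Let $f$ be uniformly random among the $2^{2^n}$ Boolean functions of $n$ variables. Then $\Pr[\operatorname{ord}(f)\le\lceil n/2\rceil]\to1$ as $n\to\infty$.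
\end{theorem}

With the known lower bound this proves the Wang--Williams conjecture: for even $n$ almost all functions have order exactly $n/2$, and for odd $n$ almost all have order $(n-1)/2$ or $(n+1)/2$. We do not determine the limiting proportions for odd $n$.

The vectors $\nu(x)$ are far from general position. The $2^{D+1}$ points of a subcube of dimension $D+1$ already give a linear dependence, and for $D=\lceil n/2\rceil$ this is fewer than $3\sqrt N$ points. A random function is the parity or its complement on such a subcube with probability $2^{1-2^{D+1}}$, and its order then exceeds $D$ (Lemma~\ref{lem:parity}). The following theorem says that, in the exponent, nothing worse happens.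

\begin{theorem}\label{thm:strong}
For all large $n$ and every $D$ with $\lceil n/2\rceil\le D\le n-1$,
\[
2^{\,1-2^{D+1}}\ \le\ \Pr[\operatorname{ord}(f)>D]\ \le\ 2^{-(1-60/n^2)\,2^{D+1}} .
\]
\end{theorem}

Thus the exceptional fraction is $2^{-(1+O(n^{-2}))2^{D+1}}$, uniformly in $D$, and Theorem~\ref{thm:main} is the case $D=\lceil n/2\rceil$.

The lower bound is proved in Section~\ref{sec:parity}. For the upper bound, Section~\ref{sec:reduction} reduces the problem to the supports of words of a Reed--Muller code inside a random set. Sections~\ref{sec:light} and~\ref{sec:heavy} treat light and heavy words, and Section~\ref{sec:finish} adds the two estimates. The treatment of heavy words rests on a sharp-threshold inequality of Bourgain--Kalai type, which is stated in Section~\ref{sec:heavy} and proved in full in Section~\ref{sec:sharp}.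

\section{Conventions and standard facts}\label{sec:tools}

Throughout, $N=2^n$ and $X=\{0,1\}^n$, which we identify with $\mathbb F_2^n$. We write $\log$ for $\log_2$ and $\ln$ for the natural logarithm, and $A\cup x$, $A\setminus x$ for $A\cup\{x\}$, $A\setminus\{x\}$. ``For $n$ large'' means for $n\ge n_0$, with $n_0$ an absolute constant. For a finite set $Z$, the \emph{$p$-random subset} $A_p$ contains each point of $Z$ independently with probability $p$.

\paragraph{Reed--Muller codes.} The code $\mathrm{RM}(d,n)$ is the $\mathbb F_2$-vector space of functions $c:\mathbb F_2^n\to\mathbb F_2$ given by polynomials over $\mathbb F_2$ of degree at most $d$. Its elements are \emph{words}; the \emph{weight} of $c$ is the size of $\operatorname{supp}c=\{x:c(x)=1\}$, and the \emph{rate} of the code is its dimension divided by $N$. We use four facts \cite[Ch.~13]{MS}: the dimension is $\binom n{\le d}$; the orthogonal complement with respect to $\sum_xc(x)c'(x)$ is $\mathrm{RM}(d,n)^\perp=\mathrm{RM}(n-d-1,n)$; the minimum weight of a nonzero word is $2^{n-d}$; and the code is invariant under affine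 bijections of $\mathbb F_2^n$.

\paragraph{Concentration.} If $\phi$ is a function of $m$ independent random variables and changing one variable changes $\phi$ by at most $1$, then $\Pr[\phi-\mathbb E\phi\ge u]\le e^{-2u^2/m}$ and $\Pr[\phi-\mathbb E\phi\le-u]\le e^{-2u^2/m}$ for $u\ge0$ (McDiarmid's inequality). The case of a sum of independent $[0,1]$-valued variables is Hoeffding's inequality.

\paragraph{The Margulis--Russo formula.} For $\phi:2^Z\to\mathbb R$ and $a\in Z$ put $D_a\phi(A)=\phi(A\cup a)-\phi(A\setminus a)$. Then
\begin{equation}\label{eq:russo}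
\frac d{dp}\,\mathbb E\phi(A_p)=\sum_{a\in Z}\mathbb E\,D_a\phi(A_p).
\end{equation}
Indeed, if $a$ is included with its own probability $p_a$, the expectation is affine in $p_a$ with slope $\mathbb E D_a\phi$, and the chain rule gives \eqref{eq:russo}.

\paragraph{The gap.} Let $d_0=\lfloor n/2\rfloor-1=n-\lceil n/2\rceil-1$ and $C_0=\mathrm{RM}(d_0,n)$, and define $\gamma$ by writing the rate of $C_0$ as $\frac12-\gamma$; equivalently $\binom n{\le\lceil n/2\rceil}=(\frac12+\gamma)N$. By symmetry of the binomial coefficients, $\gamma=\binom n{n/2}2^{-n-1}$ for even $n$ and $\gamma=\binom n{(n-1)/2}2^{-n}$ for odd $n$. The sequence $\sqrt m\binom{2m}m4^{-m}$ starts at $\frac12$ and increases, because the square of the ratio of consecutive terms is $(2m+1)^2/(4m(m+1))>1$; so $\binom{2m}m\ge4^m/(2\sqrt m)$. For $n=2m$ this gives $\gamma\ge1/(4\sqrt m)=1/(2\sqrt{2n})$. For $n=2m-1$ we have $\binom n{(n-1)/2}=\frac12\binom{2m}m$, so $\gamma\ge1/(2\sqrt m)\ge1/(2\sqrt{2n})$. Thus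
\begin{equation}\label{eq:gap}
\frac1{2\sqrt{2n}}\le\gamma\le\frac12 .
\end{equation}

\section{The obstruction: parity on a subcube}\label{sec:parity}

A \emph{subcube} of dimension $\ell$ is obtained by fixing $n-\ell$ coordinates and leaving the other $\ell$ free.

\begin{lemma}\label{lem:parity}
Let $Q$ be a subcube of dimension $D+1\le n$. If $f|_Q$ is the parity of the free variables or its complement, then $\operatorname{ord}(f)>D$.
\end{lemma}

\begin{proof}
Let $F=2f-1$, so that $F|_Q=\pm\chi$ with $\chi=\prod_{i\text{ free}}(-1)^{x_i}$. A monomial of degree at most $D$ misses some free variable, and flipping that variable preserves the monomial and negates $\chi$. Hence $\sum_Q\chi q=0$ for every $q$ of degree at most $D$. If such a $q$ were a separator, then $Fq=|q|$ everywhere and $q>0$ at the points of $Q$ where $f=1$, which exist; so $\sum_QFq>0$, a contradiction.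
\end{proof}

For a fixed $Q$ the hypothesis holds with probability $2\cdot2^{-2^{D+1}}$. This proves the lower bound in Theorem~\ref{thm:strong}.

\begin{example}\label{ex:top}
For $D=n-1$ the lower bound is exact: only parity and its complement have order $n$. Take $Q=X$. The polynomials of degree at most $n-1$ form a space of dimension $N-1$ orthogonal to $\chi$, so they are all the functions orthogonal to $\chi$. If $F\ne\pm\chi$, then $F\chi$ takes both signs, so there are weights $\lambda(x)>0$ with $\sum_x\lambda(x)F(x)\chi(x)=0$, and $q=\lambda F$ is a separator of degree at most $n-1$.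
\end{example}

\section{From separators to Reed--Muller codes}\label{sec:reduction}

We need a lower bound on the number of sign patterns of a space of functions. Functions $X\to\{0,1\}$ and subsets of $X$ are equally numerous, and the following lemma bounds the size of a family of functions from below by the size of a family of sets, which linear algebra can describe.

Let $Z$ be a finite set and $\mathcal F\subseteq\{0,1\}^Z$. A set $A\subseteq Z$ is \emph{strongly shattered} by $\mathcal F$ if for some $y\in\{0,1\}^{Z\setminus A}$ all $2^{|A|}$ extensions of $y$ to $Z$ lie in $\mathcal F$. Let $\operatorname{sstr}(\mathcal F)$ be the family of such sets.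

\begin{lemma}\label{lem:shatter}
$|\operatorname{sstr}(\mathcal F)|\le|\mathcal F|$.
\end{lemma}

\begin{proof}
We use induction on $|Z|$. For $Z=\emptyset$ both sides are $0$ or both are $1$. Otherwise fix $x\in Z$, and for $b\in\{0,1\}$ let $\mathcal F_b\subseteq\{0,1\}^{Z\setminus x}$ consist of the restrictions of the members of $\mathcal F$ with value $b$ at $x$. Let $A\in\operatorname{sstr}(\mathcal F)$ with witness $y$. If $x\notin A$, then $A\in\operatorname{sstr}(\mathcal F_{y(x)})$. If $x\in A$, then $y$ shows that $A\setminus x$ lies in both $\operatorname{sstr}(\mathcal F_0)$ and $\operatorname{sstr}(\mathcal F_1)$. So $|\operatorname{sstr}(\mathcal F)|$ is at most the size of the union plus the size of the intersection of $\operatorname{sstr}(\mathcal F_0)$ and $\operatorname{sstr}(\mathcal F_1)$, which is $|\operatorname{sstr}(\mathcal F_0)|+|\operatorname{sstr}(\mathcal F_1)|\le|\mathcal F_0|+|\mathcal F_1|=|\mathcal F|$.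
\end{proof}

Fix $D\le n-1$, and let $\mathcal F$ be the set of $f$ for which some real polynomial of degree at most $D$ is positive on $f^{-1}(1)$ and negative on $f^{-1}(0)$; such $f$ have order at most $D$. Call $A\subseteq X$ \emph{good} if for every $x\in X$ the vectors $\nu(y)$, $y\in A\cup x$, are linearly independent over $\mathbb R$.

\begin{example}\label{ex:square}
Let $n=2$ and $D=1$, so $\nu(x)=(1,x_1,x_2)$. Any three of the four vectors are independent, so the good sets are the $1+4+6=11$ sets of size at most $2$. Take $A=\{00,11\}$. The polynomial $w=x_1-x_2$ vanishes on $A$, is positive at $10$ and negative at $01$. Tilting or shifting the line $w=0$ slightly, by adding $\pm\frac14$ or $\pm\frac14(x_1+x_2-1)$, produces all four sign patterns on $A$ and keeps the signs at $10$ and $01$. So $A$ is strongly shattered. In this way Lemma~\ref{lem:shatter} gives $|\mathcal F|\ge11$; the true value is $14$ by Example~\ref{ex:top}. The extra point $x$ in the definition of goodness cannot be dropped: there are $15$ sets $A$ on which $\nu$ is independent. On a three-point set the values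 of an affine function determine its value at the fourth point, so the sign there cannot be held fixed.
\end{example}

\begin{proposition}\label{prop:reduction}
Let $A$ be a uniformly random subset of $X$ and $C=\mathrm{RM}(n-D-1,n)$. Then
\[
\Pr[\operatorname{ord}(f)>D]\ \le\ \Pr[A\text{ is not good}]\ \le\ \Pr\big[\exists\,c\in C\setminus\{0\}:\ |\operatorname{supp}c\setminus A|\le1\big].
\]
\end{proposition}

\begin{proof}
\emph{Good sets are strongly shattered by $\mathcal F$.} The vectors $\nu(y)$, $y\in B$, are independent exactly when every real function on $B$ is the restriction of a polynomial of degree at most $D$: both statements say that the matrix with rows $\nu(y)$ has rank $|B|$. Let $A$ be good, and let $U$ be the space of multilinear polynomials of degree at most $D$ that vanish on $A$. For each $x\notin A$, interpolation on $A\cup x$ shows that $\{w\in U:w(x)=0\}$ is a proper subspace of $U$. A real vector space is not a finite union of proper subspaces, so some $w\in U$ is nonzero at every point off $A$. Given signs $s\in\{\pm1\}^A$, take $v$ of degree at most $D$ with $v|_A=s$.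 For small $\varepsilon>0$ the polynomial $w+\varepsilon v$ has the signs of $w$ off $A$ and the signs $s$ on $A$. So the sign pattern of $w$ off $A$ is a witness. By Lemma~\ref{lem:shatter}, $|\mathcal F|$ is at least the number of good sets, and dividing by $2^N$ gives the first inequality.

\emph{Sets that are not good nearly contain a word.} Suppose the $0/1$ vectors $\nu(y)$, $y\in B=A\cup x$, are dependent over $\mathbb R$. They are then dependent over $\mathbb F_2$, since independence over $\mathbb F_2$ would give a $|B|\times|B|$ minor that is odd, hence nonzero. So $\sum_{y\in B'}\nu(y)\equiv0\pmod2$ for some nonempty $B'\subseteq B$. This says that the indicator of $B'$ is orthogonal over $\mathbb F_2$ to every monomial of degree at most $D$, so it lies in $\mathrm{RM}(D,n)^\perp=C$, and $B'\setminus A\subseteq\{x\}$.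
\end{proof}

For $D=n-1$ the only nonzero word of $C$ is the constant $1$, and the proposition gives the bound $(1+N)2^{-N}$ against the true value $2\cdot2^{-N}$. A loss of this size is invisible in the exponent of Theorem~\ref{thm:strong}.

From now on $\lceil n/2\rceil\le D\le n-1$, and we put
\[
d=n-D-1,\qquad C=\mathrm{RM}(d,n),\qquad M=2^{D+1}.
\]
The hypothesis $D\ge\lceil n/2\rceil$ gives $d\le d_0$, so $C\subseteq C_0$, and this is how it enters the proof. (For odd $n$ and $D=(n-1)/2$ the code would have rate exactly $\frac12$, and a set with more than $\binom n{\le D}=N/2$ points is never good.) Every nonzero word of $C$ has weight at least $2^{n-d}=M$. Say that $A$ \emph{nearly contains} $c$ if $|\operatorname{supp}c\setminus A|\le1$; for a word of weight $w$ this has probability $(1+w)2^{-w}$.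

The first thing to try is the union bound $\sum_{c\ne0}(1+w(c))2^{-w(c)}$. The words of weight at least $N/2$ contribute at most $2^{(1/2-\gamma)N}(1+N)2^{-N/2}=(1+N)2^{-\gamma N}$, which is harmless. For smaller weights $w$ the bound needs a count of words well below $2^w$. Such a count is available to us only for rather small weights. We therefore set
\[
j_0=\lceil\sqrt{6n\ln n}\,\rceil+3,\qquad W=2^{n-j_0},
\]
call a nonzero word \emph{light} if its weight is at most $W$ and \emph{heavy} otherwise, and use the union bound for light words only.

\section{Light words}\label{sec:light}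

A sparse word is close to its own derivatives: $c(x)+c(x+y)$ equals $c(x)$ unless $c(x+y)=1$, which is unlikely for random $y$. A derivative has lower degree and is invariant under $x\mapsto x+y$, so it belongs to a much smaller code. Iterating as often as sparsity allows, and recovering $c$ by a majority vote, bounds the number of sparse words.

\begin{lemma}\label{lem:count}
For $n$ large and $j_0\le j\le d_0$, the number $L_j$ of words of $C_0$ of weight at most $2^{n-j}$ satisfies $L_j\le2^{25n^{-2}2^{n-j}}$.
\end{lemma}

\begin{proof}
Let $i=j-3$. For $Y=(y_1,\dots,y_i)\in X^i$ and $I\subseteq\{1,\dots,i\}$ write $y_I=\sum_{l\in I}y_l$, and put $\Delta_Yc(x)=\sum_Ic(x+y_I)$.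

\emph{Majority vote.} Let $c$ have weight at most $2^{n-j}$ and fix $x$. For uniform $Y$ each point $x+y_I$ with $I\ne\emptyset$ is uniform on $X$, and $\Delta_Yc(x)\ne c(x)$ forces $c=1$ at one of these points; so $\Pr[\Delta_Yc(x)\ne c(x)]\le2^i2^{-j}=\frac18$. For $3n$ independent choices of $Y$, Hoeffding's inequality with $u=(\frac12-\frac18)3n$ bounds the probability that at least half are wrong at $x$ by $e^{-2\cdot3n\cdot9/64}=e^{-27n/32}<2^{-n}$. A union bound over the $2^n$ points $x$ yields $Y^1,\dots,Y^{3n}$ such that $c$ is the pointwise majority of $\Delta_{Y^1}c,\dots,\Delta_{Y^{3n}}c$.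

\emph{Counting the voters.} There are $2^{3n\cdot ni}\le2^{3n^3}$ choices for $Y^1,\dots,Y^{3n}$. Fix one $Y$. If $y_1,\dots,y_i$ are linearly dependent, the linear map $I\mapsto y_I$ takes each value an even number of times, so $\Delta_Yc=0$. Otherwise, $\Delta_Y$ is the composition of the $i$ operators $c(x)\mapsto c(x)+c(x+y_l)$. Each lowers the degree by at least one, because the leading terms of $\prod_{k\in S}(x_k+y_{l,k})$ and $\prod_{k\in S}x_k$ cancel. Also $\Delta_Yc(x+y_l)=\Delta_Yc(x)$, by the bijection that toggles $l$ in $I$. After a linear change of coordinates taking $y_1,\dots,y_i$ to the first $i$ basis vectors, $\Delta_Yc$ is determined by its restriction to $x_1=\dots=x_i=0$, a word of $\mathrm{RM}(d_0-i,n-i)$. Hence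
\[
\log L_j\le3n^3+3n\binom{n-i}{\le d_0-i}.
\]
Since $\frac{n-i}2-(d_0-i)\ge\frac i2$, Hoeffding's inequality for $n-i$ fair coins gives
\begin{equation}\label{eq:tail}
\binom{n-i}{\le d_0-i}\le2^{n-i}e^{-i^2/(2n)}\le8\cdot2^{n-j}n^{-3},
\end{equation}
where we used $i^2\ge6n\ln n$. So the second term is at most $24n^{-2}2^{n-j}$. The first satisfies $3n^3\le n^{-2}2^{n/2}\le n^{-2}2^{n-j}$ for $n$ large, because $j\le d_0\le n/2$.
\end{proof}

The estimate \eqref{eq:tail} explains the size of $j_0$. The bound on $\log L_j$ is about $24ne^{-i^2/(2n)}\cdot2^{n-j}$, and it beats the weight $2^{n-j}$ only when $i$ has order at least $\sqrt{n\ln n}$.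

\begin{lemma}\label{lem:light}
For $n$ large, the probability that $A_{1/2}$ nearly contains some light word of $C$ is at most $n(1+N)\,2^{-(1-50/n^2)M}$.
\end{lemma}

\begin{proof}
Put a light word of weight $w$ into group $j$ if $2^{n-j-1}<w\le2^{n-j}$. From $2^{n-d}\le w\le2^{n-j_0}$ we get $j_0\le j\le d\le d_0$, so there are at most $n$ groups and Lemma~\ref{lem:count} applies to each. Let $w_j\ge M$ be the least weight in a nonempty group $j$. Then $2^{n-j}<2w_j$, so the group has at most $2^{50w_j/n^2}$ words and contributes at most $(1+N)2^{-(1-50/n^2)w_j}\le(1+N)2^{-(1-50/n^2)M}$.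
\end{proof}

\section{Heavy words}\label{sec:heavy}

For heavy words we replace counting by a study of the random variable
\[
\rho(A)=\dim\{c\in C_0:\operatorname{supp}c\subseteq A\}.
\]
If the words of $C_0$ are thought of as messages and $A$ as a set of erased positions, then $2^{\rho(A)}$ is the number of words consistent with what is left. The growth of $\mathbb E\rho(A_p)$ is governed by the probability that one given position cannot be recovered from the others,
\[
h(p)=\Pr\big[\exists\,c\in C_0:\ c(0)=1,\ \operatorname{supp}c\subseteq A_p\cup\{0\}\big].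
\]

\begin{lemma}[Area theorem]\label{lem:area}
$\mathbb E\rho(A_p)=N\int_0^ph$ for $0\le p\le1$. In particular $\int_0^1h=\frac12-\gamma$.
\end{lemma}

\begin{proof}
The words supported in $A\setminus x$ form the kernel of the evaluation $c\mapsto c(x)$ on the space of words supported in $A\cup x$. So $D_x\rho(A)\in\{0,1\}$, with value $1$ exactly when some $c\in C_0$ has $c(x)=1$ and $\operatorname{supp}c\subseteq A\cup x$. Translation by $x$ preserves $C_0$ and the distribution of $A_p$, so $\mathbb ED_x\rho(A_p)=h(p)$ for every $x$. Now \eqref{eq:russo} gives $\frac d{dp}\mathbb E\rho(A_p)=Nh(p)$; integrate, using $\rho(\emptyset)=0$ and $\rho(X)=\dim C_0$.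
\end{proof}

The two extreme codes show what to expect. With $\mathrm{RM}(0,n)=\{0,1\}$ in place of $C_0$ we get $h(p)=p^{N-1}$, of area $1/N$. With $\mathrm{RM}(n-1,n)=\mathrm{RM}(0,n)^\perp$, the words of even weight, we get $h(p)=1-(1-p)^{N-1}$, of area $1-1/N$. In both cases $h$ is nearly a step function, and the area fixes the position of the step: an increasing step from $0$ to $1$ with area equal to the rate must occur at $1$ minus the rate. For $C_0$ this is $p=\frac12+\gamma$, to the right of $\frac12$. What we need is that the step is sharp on the scale $\gamma\ge1/(2\sqrt{2n})$, and this comes from symmetry.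

Let $X^*=X\setminus\{0\}$. For a finite set $Z$ and $\phi:2^Z\to\{0,1\}$, the \emph{influence} of $a\in Z$ is $\operatorname{Inf}_a(\phi)=\Pr[D_a\phi(A_p)\ne0]$; the \emph{total influence} is $I=\sum_a\operatorname{Inf}_a(\phi)$, and $V$ is the variance of $\phi(A_p)$. The group $GL_n(\mathbb F_2)$ acts on $X^*$, and $\phi:2^{X^*}\to\{0,1\}$ is \emph{invariant} if $\phi(gA)=\phi(A)$ for all $g$ and $A$.

\begin{proposition}\label{prop:sharp}
For $n$ large, $p\in[\frac12,\frac34]$ and every $GL_n(\mathbb F_2)$-invariant $\phi:2^{X^*}\to\{0,1\}$,
\[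
I\ \ge\ K\,V,\qquad K=\tfrac1{200}\,n\log n .
\]
\end{proposition}

We prove this in Section~\ref{sec:sharp}. Put $p_1=\frac12+\frac\gamma4$ and $p_2=\frac12+\frac\gamma2\le\frac34$.

\begin{lemma}\label{lem:h}
For $n$ large, $h(p_1)\le2\sqrt{2n}\,\exp(-c_1\sqrt n\log n)$ with $c_1=1/(1600\sqrt2)$.
\end{lemma}

\begin{proof}
The event defining $h$ depends only on $A\cap X^*$; let $\phi$ be its indicator. It is increasing, and it is invariant because linear bijections fix $0$ and preserve $C_0$. It holds for $A=X^*$, since $1\in C_0$, and fails for $A=\emptyset$, since $C_0$ has no word of weight $1$; so $0<h(p)<1$ for $0<p<1$. As $\phi$ is increasing, $D_a\phi\in\{0,1\}$, and \eqref{eq:russo} gives $h'=I\ge0$. Since $V=h(1-h)$, Proposition~\ref{prop:sharp} reads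
\[
\Big(\ln\frac h{1-h}\Big)'\ge K\quad\text{on }[\tfrac12,\tfrac34].
\]
The area theorem keeps $h(p_2)$ away from $1$: by monotonicity $(1-p_2)h(p_2)\le\int_{p_2}^1h\le\frac12-\gamma$, so $h(p_2)\le\frac{1-2\gamma}{1-\gamma}\le1-\gamma$, and the odds $h/(1-h)$ at $p_2$ are at most $1/\gamma$. Integrating over $[p_1,p_2]$, an interval of length $\gamma/4$, gives $h(p_1)\le\gamma^{-1}e^{-K\gamma/4}$. By \eqref{eq:gap}, $\gamma^{-1}\le2\sqrt{2n}$ and $K\gamma/4\ge c_1\sqrt n\log n$.
\end{proof}

This bound is far too weak to give $\mathbb E\rho<1$, since it must be multiplied by $N=2^n$. It does show that $\rho(A_{p_1})$ is small compared with $\gamma W$, and that suffices: we pass from $A_{p_1}$ to $A_{1/2}$ by deleting random points, and a heavy word survives the deletion with probability only $e^{-\gamma W/4}$.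

\begin{lemma}\label{lem:heavy}
For $n$ large, the probability that $A_{1/2}$ nearly contains some heavy word of $C_0$ is at most $4N\exp\big(-2^{n-2j_0}/(1024n)\big)$.
\end{lemma}

\begin{proof}
Let $\mathcal H$ be the family of sets $A$ that contain the support of a heavy word of $C_0$. If $A$ nearly contains a heavy word, then $A\cup x\in\mathcal H$ for some $x$, and $\Pr[A_{1/2}\cup x\in\mathcal H]=\Pr[A_{1/2}\in\mathcal H\mid x\in A_{1/2}]\le2\Pr[A_{1/2}\in\mathcal H]$. It is therefore enough to show $\Pr[A_{1/2}\in\mathcal H]\le2\exp(-2^{n-2j_0}/(1024n))$.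

Put $\sigma=\gamma W/16$. By Lemma~\ref{lem:area} and monotonicity, $\mathbb E\rho(A_{p_1})\le Nh(p_1)$. We claim $Nh(p_1)\le\sigma$, that is, $h(p_1)\le\gamma2^{-j_0}/16$. By Lemma~\ref{lem:h} and \eqref{eq:gap} this follows from $c_1\sqrt n\log n\ge j_0\ln2+\ln(128n)$, which holds for $n$ large because $j_0=O(\sqrt{n\log n})$. Adding or removing one point changes $\rho$ by at most $1$, so McDiarmid's inequality gives
\[
\Pr[\rho(A_{p_1})>2\sigma]\le e^{-2\sigma^2/N}.
\]
Obtain $A_{1/2}$ from $A_{p_1}$ by keeping each point independently with probability $\frac1{2p_1}=\frac1{1+\gamma/2}\le e^{-\gamma/4}$; the inequality is $\ln(1+y)\ge y/2$ for $0\le y\le1$. Condition on $A_{p_1}$ with $\rho(A_{p_1})\le2\sigma=\gamma W/8$. At most $2^{\gamma W/8}$ words of $C_0$ are supported in $A_{p_1}$, and each heavy one is still supported in $A_{1/2}$ with probability at most $e^{-\gamma W/4}$. Since $\frac14-\frac{\ln2}8>\frac17$,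
\[
\Pr[A_{1/2}\in\mathcal H]\le e^{-2\sigma^2/N}+e^{-\gamma W/7}.
\]
Finally $2\sigma^2/N=\gamma^2W^2/(128N)\ge2^{n-2j_0}/(1024n)$ by \eqref{eq:gap}, and $\gamma W/7\ge\gamma^2W^2/(128N)$ because $\gamma W\le N$.
\end{proof}

The comparison of $\sqrt n\log n$ with $j_0$ is where the two methods meet. It requires $K\gamma$ to exceed $\sqrt{n\log n}$ in order, so a value of $K$ of order $n$ would not be enough.

\section{Proof of the upper bound in Theorem~\ref{thm:strong}}\label{sec:finish}

By Proposition~\ref{prop:reduction} we must bound the probability $P$ that $A_{1/2}$ nearly contains a nonzero word of $C$. Recall $M=2^{D+1}\ge2^{n/2}$, so that $M/n^2$ exceeds any fixed power of $n$ for $n$ large. The bound of Lemma~\ref{lem:heavy} does not improve with $D$ and is too weak when $D$ is close to $n$; but then $C$ is so small that the plain union bound works.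

\emph{Case $D+1\le n-2j_0-3\log n$.} (This includes $D=\lceil n/2\rceil$ for $n$ large.) Here $2^{n-2j_0}\ge n^3M$, so the heavy words contribute at most $4Ne^{-n^2M/1024}\le2^{-2M}$. Since $n(1+N)\le2^{5M/n^2}$, the light words contribute at most $2^{-(1-55/n^2)M}$ by Lemma~\ref{lem:light}. Hence $P\le2\cdot2^{-(1-55/n^2)M}\le2^{-(1-60/n^2)M}$.

\emph{Case $D+1>n-2j_0-3\log n$.} Now $d<2j_0+3\log n=O(\sqrt{n\log n})$, so $\dim C\le(n+1)^d=2^{O(\sqrt n\log^{3/2}n)}\le M/n^2$. Each nonzero word is nearly contained with probability at most $(1+N)2^{-M}$, so $P\le2^{M/n^2}(1+N)2^{-M}\le2^{-(1-60/n^2)M}$.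

Together with Section~\ref{sec:parity} this proves Theorem~\ref{thm:strong}, and hence Theorem~\ref{thm:main}, once Proposition~\ref{prop:sharp} is established. \qed

\section{The sharp-threshold inequality}\label{sec:sharp}

Before proving Proposition~\ref{prop:sharp} we note that the order $n\log n$ cannot be improved, and that it reflects the number of subspaces of small dimension.

\begin{example}\label{ex:sharp}
Let $p=\frac12$, $r=\lceil\log(2n\log n)\rceil$, and let $\phi(A)=1$ if $A$ contains all $2^r-1$ nonzero points of some $r$-dimensional subspace. There are at most $2^{nr}$ subspaces and $2^r\ge nr+2$ for $n$ large, so $\mu=\mathbb E\phi$ satisfies $0<\mu\le2^{nr}2^{-(2^r-1)}\le\frac12$ and $V\ge\mu/2$. If $a\in A$ and $D_a\phi(A)\ne0$, then $\phi(A)=1$ and $a$ lies in every subspace that witnesses this; there are fewer than $2^r$ such $a$. As $D_a\phi$ is independent of the event $a\in A$, taking expectations gives $\frac12I\le2^r\mu$, so $I\le4\cdot2^rV\le16\,n\log n\cdot V$.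
\end{example}

\subsection{Fourier expansion and hypercontractivity}

Let $Z$ be a finite set, $p\in[\frac12,\frac34]$, and $A=A_p\subseteq Z$. Let $\xi_a$ be the indicator of $a\in A$, and put $\chi_a=(\xi_a-p)/\sqrt{p(1-p)}$ and $\chi_S=\prod_{a\in S}\chi_a$. The $\chi_a$ are independent with mean $0$ and variance $1$, so the $2^{|Z|}$ functions $\chi_S$ form an orthonormal basis, and $\phi=\sum_S\hat\phi(S)\chi_S$ with $\hat\phi(S)=\mathbb E[\phi\chi_S]$. Switching $\xi_a$ from $0$ to $1$ raises $\chi_a$ by $(p(1-p))^{-1/2}$, so $D_a\phi=(p(1-p))^{-1/2}\sum_{S\ni a}\hat\phi(S)\chi_{S\setminus a}$. For $0/1$-valued $\phi$ we have $|D_a\phi|\in\{0,1\}$, so $\operatorname{Inf}_a(\phi)=\|D_a\phi\|_2^2$, and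
\begin{equation}\label{eq:parseval}
\sum_S|S|\,\hat\phi(S)^2=p(1-p)I\le\frac I4,\qquad\sum_{S\ne\emptyset}\hat\phi(S)^2=V .
\end{equation}
So $I/V$ measures the average level $|S|$ of the Fourier mass, and we must show that an invariant function has much of its mass at level $n\log n$ or higher. The range of $p$ is used only through the fourth moment,
\[
\mathbb E\chi_a^4=\frac{(1-p)^3+p^3}{p(1-p)}=\frac1{p(1-p)}-3\le\frac73 .
\]

The basic tool says that a function concentrated on a rare event, whose $L^{4/3}$ norm is much smaller than its $L^2$ norm, has little mass at low levels.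

\begin{lemma}\label{lem:hyper}
Let $\psi_1,\dots,\psi_m$ be independent with $\mathbb E\psi_i=0$, $\mathbb E\psi_i^2=1$, $\mathbb E\psi_i^4\le5$, and let $\psi_S=\prod_{i\in S}\psi_i$. If $w=\sum_{|S|\le k}w_S\psi_S$, then $\mathbb Ew^4\le16^k(\mathbb Ew^2)^2$. Consequently, if $\Pi_k$ is the orthogonal projection onto the span of $\{\psi_S:|S|\le k\}$, then $\|\Pi_kv\|_2\le2^k\|v\|_{4/3}$ for every $v\in L^2$ of the underlying probability space.
\end{lemma}

\begin{proof}
We use induction on $m$; if $m=0$ or $k=0$, then $w$ is constant. Write $w=a+\psi_mb$, where $a$ and $b$ do not involve $\psi_m$ and have degrees at most $k$ and $k-1$. Expanding and using independence,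
\[
\mathbb Ew^4=\mathbb Ea^4+6\,\mathbb Ea^2b^2+4\,\mathbb E\psi_m^3\,\mathbb Eab^3+\mathbb E\psi_m^4\,\mathbb Eb^4 .
\]
By Cauchy--Schwarz $|\mathbb E\psi_m^3|\le\sqrt5$, and $4\sqrt5|a||b|^3\le2a^2b^2+10b^4$ by the inequality of the means. So $\mathbb Ew^4\le\mathbb Ea^4+8\sqrt{\mathbb Ea^4\,\mathbb Eb^4}+15\,\mathbb Eb^4$. With $\alpha_0=\mathbb Ea^2$ and $\alpha_1=\mathbb Eb^2$, induction gives $\mathbb Ea^4\le16^k\alpha_0^2$ and $\mathbb Eb^4\le16^{k-1}\alpha_1^2$, whence
\[
\mathbb Ew^4\le16^k\big(\alpha_0^2+2\alpha_0\alpha_1+\tfrac{15}{16}\alpha_1^2\big)\le16^k(\alpha_0+\alpha_1)^2=16^k(\mathbb Ew^2)^2 .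
\]
For the consequence, H\"older's inequality gives $\|\Pi_kv\|_2^2=\langle v,\Pi_kv\rangle\le\|v\|_{4/3}\|\Pi_kv\|_4\le2^k\|v\|_{4/3}\|\Pi_kv\|_2$.
\end{proof}

Apply the lemma to the system $(\chi_a)$ and $v=D_a\phi$, for which $\|v\|_{4/3}^2=\operatorname{Inf}_a(\phi)^{3/2}$. For every $\phi:2^Z\to\{0,1\}$, $a\in Z$ and $\ell\ge1$ we obtain
\begin{equation}\label{eq:level}
\sum_{S\ni a,\,|S|\le\ell}\hat\phi(S)^2=p(1-p)\|\Pi_{\ell-1}D_a\phi\|_2^2\le4^\ell\operatorname{Inf}_a(\phi)^{3/2}.
\end{equation}

\subsection{What points give, and why larger sets are needed}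

Let $Z=X^*$ and let $\phi$ be invariant. Since $\chi_{gS}(gA)=\chi_S(A)$ and $gA$ has the distribution of $A$, we have $\hat\phi(gS)=\hat\phi(S)$. The group is transitive on $X^*$, so all influences equal $I/(N-1)$.

\begin{lemma}\label{lem:extreme}
Let $\phi$ be invariant with $I<K'V$ for some $K'>0$. Then, for all $s\ge1$,
\[
\sum_{|S|>4K'}\hat\phi(S)^2\le\frac V{16},\qquad\sum_{1\le|S|\le s}\hat\phi(S)^2\le4^sK'^{\,3/2}(N-1)^{-1/2}\,V .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:parseval} the first sum is at most $I/(16K')$. Summing \eqref{eq:level} over $a$ bounds the second by $4^sI^{3/2}(N-1)^{-1/2}$, and $I^{3/2}\le K'^{\,3/2}V$ because $V\le1$.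
\end{proof}

This is the whole argument in its smallest case. Take $K'=n/24$ and $s=\lceil n/6\rceil$: the two sums cover all nonempty $S$, yet they add up to less than $V$ for $n$ large, since $4^{n/6}=2^{n/3}$ is much smaller than $\sqrt N$. So $I\ge nV/24$, by transitivity alone. The mechanism is a competition between the loss $4^s$ in Lemma~\ref{lem:hyper} and the gain $|\text{orbit}|^{-1/2}$, the orbit of a point having about $2^n$ elements.

A set $\tau$ of rank $r$ has an orbit of size roughly $2^{nr}$, and a set of $n^{1/7}$ points has rank at least $\frac17\log n$. Playing the same game with such sets should reach level $n\log n$. The natural replacement for $D_a\phi$ is the iterated difference, a multiple of $\sum_{S\supseteq\tau}\hat\phi(S)\chi_{S\setminus\tau}$. Its squared norms, summed over $|\tau|=\ell$, give $\sum_S\binom{|S|}\ell\hat\phi(S)^2$, which the hypothesis $I<KV$ does not control for $\ell\ge2$. A random restriction repairs this: it damps $\hat\phi(S)$ geometrically in $|S\setminus\tau|$ and makes the total at most $V$; see \eqref{eq:total}. The price is that the damped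 function $u_\tau$ is no longer integer-valued, so the comparison of its $L^{4/3}$ and $L^2$ norms is lost where $|u_\tau|$ is small. Step~3 below shows that the small values carry little mass.

\subsection{Proof of Proposition~\ref{prop:sharp}}

Suppose $I<KV$; then $V>0$. Set
\[
k=\lceil4K\rceil,\qquad s_0=\lfloor n^{5/6}\rfloor,\qquad\beta=n^{-2/3},\qquad t=\lceil4\beta k\rceil .
\]
Sets $S$ of size between $s_0$ and $k$ will be thinned at rate $\beta$. The choice of $\beta$ makes $\beta s_0$ a power of $n$, which gives rank of order $\log n$, and keeps $t^2$, the cost of Step~3, below $n\log n$.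

\paragraph{Step 1: the mass is in the middle levels.} Since $4^{s_0}K^{3/2}(N-1)^{-1/2}\le\frac1{16}$ for $n$ large, Lemma~\ref{lem:extreme} with $K'=K$ and $s=s_0$, together with \eqref{eq:parseval}, gives
\begin{equation}\label{eq:middle}
\sum_{s_0<|S|\le k}\hat\phi(S)^2\ge\tfrac78V .
\end{equation}

\paragraph{Step 2: random restriction.} Independently of $\xi$, let $\eta_e$ ($e\in X^*$) be independent with $\Pr[\eta_e=0]=\beta$ and $\Pr[\eta_e=1]=1-\beta$, and put $J=\{e:\eta_e=0\}$. Given $J$ and $B=A\setminus J$, let $\Phi=\Phi_{J,B}:2^J\to\{0,1\}$, $\Phi(A')=\phi(B\cup A')$, be the restriction of $\phi$. Writing $\chi_S=\chi_{S\cap J}\,\chi_{S\setminus J}$ shows that its Fourier coefficients are $\hat\Phi(\tau)=\sum_{S:\,S\cap J=\tau}\hat\phi(S)\chi_{S\setminus\tau}$ for $\tau\subseteq J$. To treat $\hat\Phi(\tau)$ as a polynomial in independent variables, define for every nonempty $\tau\subseteq X^*$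
\[
u_\tau=\sum_{S\supseteq\tau}\hat\phi(S)\prod_{e\in S\setminus\tau}\eta_e\chi_e=\sum_{S\supseteq\tau}\hat\phi(S)(1-\beta)^{|S\setminus\tau|/2}\psi_{S\setminus\tau},\qquad\psi_e=\frac{\eta_e\chi_e}{\sqrt{1-\beta}} .
\]
The $\psi_e$ are independent with mean $0$, variance $1$ and $\mathbb E\psi_e^4\le\frac73/(1-\beta)\le5$, so Lemma~\ref{lem:hyper} applies; from here on $\Pi_k$ refers to this system. The function $u_\tau$ depends only on $(\eta_e,\xi_e)$ with $e\notin\tau$. When $\tau\subseteq J$, the product $\prod_{e\in S\setminus\tau}\eta_e$ is the indicator of $S\cap J=\tau$, so $u_\tau=\hat\Phi(\tau)$. Let $q_\tau=\mathbb Eu_\tau^2=\sum_{S\supseteq\tau}\hat\phi(S)^2(1-\beta)^{|S\setminus\tau|}$. Since $\beta^{|\tau|}(1-\beta)^{|S\setminus\tau|}=\Pr[S\cap J=\tau]$,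
\begin{equation}\label{eq:total}
\sum_{\tau\ne\emptyset}\beta^{|\tau|}q_\tau=\sum_S\hat\phi(S)^2\Pr[S\cap J\ne\emptyset]\le V .
\end{equation}

Let $\mathcal R=\{\tau\subseteq X^*:n^{1/7}\le|\tau|\le t\}$. If $s_0<|S|\le k$, then $|S\cap J|$ is binomial with mean $m=\beta|S|\in[n^{1/6},\beta k]$ and variance at most $m$. Markov's inequality gives $\Pr[|S\cap J|>t]\le m/t\le\frac14$. For $n$ large $n^{1/7}\le m/2$ and $m\ge16$, so Chebyshev's inequality gives $\Pr[|S\cap J|<n^{1/7}]\le4/m\le\frac14$. Thus $\Pr[S\cap J\in\mathcal R]\ge\frac12$. The projection $\Pi_ku_\tau$ keeps all terms with $|S|\le k$, so by \eqref{eq:middle}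
\begin{equation}\label{eq:range}
\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|\Pi_ku_\tau\|_2^2\ \ge\sum_{s_0<|S|\le k}\hat\phi(S)^2\Pr[S\cap J\in\mathcal R]\ \ge\ \tfrac7{16}V .
\end{equation}

\paragraph{Step 3: small coefficients carry little mass.} The restricted function typically has small total influence, so it has few influential points, and by \eqref{eq:level} its low-level mass sits on subsets of these points. There are few such subsets, so coefficients below a threshold cannot add up to much. Put
\[
\Lambda=64\beta K,\qquad\delta=(64\cdot4^t\beta K)^{-2},\qquad\theta^2=\tfrac V{64}(1+\Lambda/\delta)^{-t},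
\]
and split $u_\tau=u_\tau^{\mathrm b}+u_\tau^{\mathrm s}$, where $u_\tau^{\mathrm b}=u_\tau1[|u_\tau|\ge\theta]$. The event $\tau\subseteq J$ has probability $\beta^{|\tau|}$ and is independent of $u_\tau$, so
\[
\Omega:=\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|u_\tau^{\mathrm s}\|_2^2=\mathbb E_{J,B}\sum_{\tau\in\mathcal R,\ \tau\subseteq J}\hat\Phi(\tau)^2\,1[|\hat\Phi(\tau)|<\theta].
\]
Let $I_\Phi=\sum_{a\in J}\operatorname{Inf}_a(\Phi)$. For fixed $J\ni a$, averaging $\operatorname{Inf}_a(\Phi)$ over $B$ gives $\operatorname{Inf}_a(\phi)$, so $\mathbb E_{J,B}I_\Phi=\beta I\le\beta KV$. We bound three contributions to $\Omega$.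
\begin{itemize}
\item On the event $I_\Phi>\Lambda$ the inner sum is at most $\|\Phi\|_2^2\le1$. By Markov's inequality the event has probability at most $\beta KV/\Lambda=V/64$.
\item On the event $I_\Phi\le\Lambda$, let $H=\{a\in J:\operatorname{Inf}_a(\Phi)\ge\delta\}$, so $|H|\le\Lambda/\delta$. Every $\tau\not\subseteq H$ contains some $a\in J\setminus H$, so by \eqref{eq:level} these $\tau$ contribute at most $4^t\sum_{a\in J\setminus H}\operatorname{Inf}_a(\Phi)^{3/2}\le4^t\delta^{1/2}I_\Phi$. The expectation is at most $4^t\delta^{1/2}\beta KV=V/64$.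
\item On the same event, there are at most $(1+|H|)^t\le(1+\Lambda/\delta)^t$ sets $\tau\subseteq H$ with $|\tau|\le t$, and each contributes less than $\theta^2$; the total is at most $V/64$.
\end{itemize}
Hence $\Omega\le\frac3{64}V$. Since $\Pi_k$ does not increase norms, \eqref{eq:range} and the triangle inequality for the norm $(\sum_\tau\beta^{|\tau|}\|\cdot\|_2^2)^{1/2}$ give
\begin{equation}\label{eq:big}
\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|\Pi_ku_\tau^{\mathrm b}\|_2^2\ge\frac{(\sqrt{28}-\sqrt3)^2}{64}V\ge\frac V8 .
\end{equation}

\paragraph{Step 4: hypercontractivity against orbit size.} Where $u_\tau^{\mathrm b}\ne0$ we have $|u_\tau|^{4/3}\le\theta^{-2/3}u_\tau^2$, so $\mathbb E|u_\tau^{\mathrm b}|^{4/3}\le\theta^{-2/3}q_\tau$. The function $u_\tau^{\mathrm b}$ need not lie in the span of the $\psi_S$, but Lemma~\ref{lem:hyper} allows any $v\in L^2$, and gives $\|\Pi_ku_\tau^{\mathrm b}\|_2^2\le4^k\theta^{-1}q_\tau^{3/2}$. With \eqref{eq:big} and \eqref{eq:total},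
\begin{equation}\label{eq:compare}
\frac V8\le4^k\theta^{-1}\Big(\max_{\tau\in\mathcal R}q_\tau\Big)^{1/2}V .
\end{equation}

Now the full group is used. Let $\tau\in\mathcal R$. Invariance of $\hat\phi$ gives $q_{g\tau}=q_\tau$, so \eqref{eq:total}, restricted to the orbit of $\tau$, gives $q_\tau\le V\beta^{-t}/|\operatorname{orb}(\tau)|$. A subspace of dimension $r'$ has fewer than $2^{r'}$ nonzero vectors, so $\tau$ has rank at least $r=\lceil\frac17\log n\rceil$. Fix $r$ independent elements of $\tau$. The group maps them onto every ordered independent $r$-tuple, of which there are $\prod_{i<r}(2^n-2^i)\ge2^{(n-1)r}$. Each such tuple lies in a set of the orbit, and each set contains at most $t^r$ ordered $r$-tuples; so $|\operatorname{orb}(\tau)|\ge(2^{n-1}/t)^r$. Substituting this and $\theta^{-1}=8V^{-1/2}(1+\Lambda/\delta)^{t/2}$ into \eqref{eq:compare}, the powers of $V$ cancel and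
\[
1\le64\cdot4^k\,(1+\Lambda/\delta)^{t/2}\,\beta^{-t/2}\,t^{r/2}\,2^{-(n-1)r/2}.
\]
Here $t=O(n^{1/3}\log n)$ and $\Lambda/\delta=(64\beta K)^316^t$, so $\log(1+\Lambda/\delta)=O(t+\log n)$. The logarithms of the factors $(1+\Lambda/\delta)^{t/2}$, $\beta^{-t/2}$ and $t^{r/2}$ are therefore $O(n^{2/3}\log^2n)$, $O(n^{1/3}\log^2n)$ and $O(\log^2n)$. Taking logarithms,
\[
2k\ge\frac{(n-1)r}2-O(n^{2/3}\log^2n)\ge\frac1{14}n\log n-o(n\log n).
\]
But $2k\le8K+2=\frac1{25}n\log n+2$, a contradiction for $n$ large. This proves Proposition~\ref{prop:sharp} and completes the proof of Theorems~\ref{thm:main} and~\ref{thm:strong}. \qed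

\begin{thebibliography}{9}

\bibitem{source}
\emph{Classification by Polynomial Surfaces},
\texttt{http://www.maths.lse.ac.uk/Personal/martin/revclass.pdf}.

\bibitem{MS}
MacWilliams and Sloane, \emph{The Theory of Error-Correcting Codes}, Ch.~13.

\end{thebibliography}
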